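# Stanley's inequality for reduced words fails in type $D$

## 1. Type $A$, where reduced words and linear extensions are equally many

Start with the symmetric group $\mathfrak S_n$, generated by the adjacent transpositions $s_i=(i\ \,i{+}1)$. The length $\ell(w)$ is the least number of letters in a word $s_{i_1}s_{i_2}\cdots$ whose product is $w$. A word that attains this minimum is *reduced*, and $\mathrm{Red}(w)$ is the set of reduced words of $w$. The length of a permutation is its number of inversions.

Cut $\{1,\dots,n\}$ into consecutive blocks of sizes $b_1,\dots,b_q$, and let $J$ be the set of those $s_i$ for which $i$ and $i+1$ lie in the same block. Among the permutations that increase along each block there is one with the most inversions: it increases inside each block, and every entry of a block exceeds all entries of later blocks. Call it $w_0^J$. For blocks $1|23|4$ it is $4231$ in one-line notation.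

The same data give a poset. Let $\Phi_J^+$ be the set of vectors $e_i-e_j$ with $i$ in an earlier block than $j$, where $\alpha\le\beta$ means that $\beta-\alpha$ is a nonnegative combination of the vectors $e_m-e_{m+1}$. Since $e_i-e_j=\sum_{i\le m<j}(e_m-e_{m+1})$, we have
$$e_{i'}-e_{j'}\le e_i-e_j\iff i\le i'\ \text{and}\ j\ge j'.$$
A *linear extension* of a finite poset $P$ is a listing of its elements in which smaller elements come before larger ones, and $e(P)$ is the number of linear extensions.

For $1|23|4$ the poset is $e_1-e_2<e_1-e_3<e_1-e_4$ together with $e_3-e_4<e_2-e_4<e_1-e_4$. These are two chains of length two below a common maximum, so $e(\Phi_J^+)=\binom42=6$. The reduced words of $4231$ are, writing $i$ for $s_i$, $12321,\ 13231,\ 31231,\ 13213,\ 31213,\ 32123$: also six.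

This is no accident. We recall one theorem. The *code* of $w$ is $(c_1,\dots,c_n)$ with $c_i=\#\{j>i:w(j)<w(i)\}$, and $f^\lambda$ denotes the number of standard Young tableaux of shape $\lambda$, that is, the number of linear extensions of the Young diagram of $\lambda$.

**Theorem (Stanley 1984; see also Edelman–Greene 1987).** If $w$ avoids the pattern $2143$, then $\#\mathrm{Red}(w)=f^\lambda$, where $\lambda$ is the code of $w$ sorted into decreasing order.

For $4231$ the code is $(3,1,1,0)$, and the hook formula gives $f^{(3,1,1)}=5!/(5\cdot2\cdot1\cdot2\cdot1)=6$.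

**Proposition 1.** In type $A$, equality $\#\mathrm{Red}(w_0^J)=e(\Phi_J^+)$ holds for every $J$.

**Proof.** Put $B_p=b_{p+1}+\dots+b_q$. An entry of $w_0^J$ in block $p$ exceeds all the entries of later blocks and no later entry of its own block, so its code is $B_p$.

The permutation avoids $132$. Suppose $i<j<l$ with $w(i)<w(l)<w(j)$. From $i<j$ and $w(i)<w(j)$ the positions $i,j$ share a block, and likewise $i,l$. But inside a block the entries increase, so $w(j)<w(l)$, a contradiction. The pattern $2143$ contains $143$, an occurrence of $132$, so $w_0^J$ avoids $2143$ as well. By the recalled theorem $\#\mathrm{Red}(w_0^J)=f^\lambda$, where $\lambda$ has $b_p$ parts equal to $B_p$ for each $p$. (Whether one reads $w$ or $w^{-1}$ does not matter, since reversing words maps $\mathrm{Red}(w)$ bijectively to $\mathrm{Red}(w^{-1})$.)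

Now turn $\Phi_J^+$ upside down and place $e_i-e_j$ in row $i$, column $n+1-j$. By the description of the order, the dual order is the componentwise order on these cells. For $i$ in block $p$, the index $j$ runs over $n,n-1,\dots,n-B_p+1$, so row $i$ consists of columns $1,\dots,B_p$. This is the Young diagram of $\lambda$. A poset and its dual have equally many linear extensions, so $e(\Phi_J^+)=f^\lambda$. $\square$

What changes when $\mathfrak S_n$ is replaced by another finite Coxeter group?

## 2. The inequality for a finite Coxeter group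

Let $W$ be a finite Coxeter group with simple reflections $S$, root system $\Phi$, positive roots $\Phi^+$ and simple roots $\alpha_s$ ($s\in S$). If $W$ is a Weyl group, $\Phi$ is a crystallographic root system of that type (for $B_n$ either the $B_n$ or the $C_n$ system may be used, since they give isomorphic root posets). If $W$ is non-crystallographic ($H_3$, $H_4$, $I_2(m)$ with $m\notin\{2,3,4,6\}$), all roots have unit length.

**Definition.** The *root poset* is $\Phi^+$ with $\alpha\le\beta$ if and only if $\beta-\alpha$ is a nonnegative linear combination of simple roots.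

**Definition.** For $J\subseteq S$, let $W_J$ be the subgroup generated by $J$, and $W^J$ the set of minimal-length representatives of the left cosets $wW_J$. The longest element of $W^J$ is $w_0^J=w_0w_{0,J}$, where $w_0$ and $w_{0,J}$ are the longest elements of $W$ and $W_J$. Finally, $\Phi_J^+$ is the set of positive roots **not** in the span of $\{\alpha_s:s\in J\}$, regarded as a subposet of the root poset.

In $\mathfrak S_n$ these are the objects of Section 1: $w$ is minimal in $wW_J$ exactly when it increases along the blocks, and $e_i-e_j$ is in the span of $J$ exactly when $i,j$ share a block.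

**Conjecture (Stanley 1984).** For any finite Coxeter group $W$ and $J\subset S$, $\ \#\mathrm{Red}(w_0^J)\le e(\Phi_J^+)$.

The problem is taken from the slides "Balanced Shifted Tableaux". The background recorded with it is this. For types $A$ and $B$ with $J=\emptyset$ the two numbers agree. For $D_4$ with $J=\emptyset$ they are $2316$ and $2400$, so there the inequality is strict. Equality also fails for $F_4$. We shall see that the conjecture is false.

We use the following textbook facts.

* (R1) $\ell(w)$ is the number of positive roots that $w$ makes negative. Moreover $\ell(s_iw)=\ell(w)+1$ if $w^{-1}\alpha_i>0$ and $\ell(s_iw)=\ell(w)-1$ otherwise; likewise $\ell(ws_i)=\ell(w)+1$ if and only if $w\alpha_i>0$.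
* (R2) $\alpha_i$ is the only positive root that $s_i$ makes negative.
* (R3) $w\in W^J$ if and only if $w\alpha_j>0$ for all $s_j\in J$. Every $w$ is uniquely $w'u$ with $w'\in W^J$ and $u\in W_J$, and then $\ell(w)=\ell(w')+\ell(u)$. In particular each coset of $W_J$ contains exactly one element of $W^J$.
* (R4) If $v$ is dominant ($\langle v,\alpha_i\rangle\ge0$ for all $i$), its stabilizer is generated by the $s_i$ with $\langle v,\alpha_i\rangle=0$.

The set $\Phi_J^+$ is the inversion set of $w_0^J$: $w_{0,J}$ negates the positive roots in the span of $J$ as a set and permutes the other positive roots, and then $w_0$ makes every positive root negative and every negative root positive. Hence $\ell(w_0^J)=|\Phi_J^+|$. Also $\Phi_J^+$ is an order filter: a positive root lies in it exactly when some $\alpha_s$ with $s\notin J$ has a positive coefficient, and going up does not decrease coefficients.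

**Lemma 2.** In a crystallographic root poset, if $\alpha<\beta$, one can go from $\alpha$ to $\beta$ by adding simple roots one at a time, staying in $\Phi^+$.

**Proof.** Write $\beta-\alpha=\sum c_i\alpha_i$ with $c_i\ge0$; the $c_i$ are integers. Since $\langle\beta-\alpha,\beta-\alpha\rangle>0$, some $i$ has $c_i>0$ and $\langle\beta-\alpha,\alpha_i\rangle>0$. So $\langle\alpha,\alpha_i\rangle<0$ or $\langle\beta,\alpha_i\rangle>0$. In the first case $\alpha+\alpha_i$ is a root, positive and $\le\beta$. In the second case $\beta\ne\alpha_i$, because no positive root is strictly below a simple root; so $\beta-\alpha_i$ is a root, and it is $\ge\alpha$, hence positive. In both cases the sum of the $c_i$ has dropped by one, and we induct. $\square$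

## 3. Walks of a vector, and $D_n$ with one node removed

Reduced words of $w_0^J$ are easiest to see through their action on one vector. The next lemma makes this exact.

**Lemma 3.** Let $v_0$ be dominant with stabilizer $W_J$. Call $v\to s_iv$ an *allowed move* if $\langle v,\alpha_i\rangle>0$. Reading off the reflections used, the sequences of allowed moves from $v_0$ to $w_0v_0$ correspond bijectively to the reduced words of $w_0^J$, the first move being the rightmost letter.

**Proof.** By (R4), $\langle v_0,\alpha_s\rangle$ is $0$ for $s\in J$ and positive for $s\notin J$. Hence a positive root $\beta$ has $\langle v_0,\beta\rangle\ge0$, with equality exactly when $\beta$ is in the span of $J$.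

**From moves to words.** Let $w\in W^J$ and suppose $\langle wv_0,\alpha_i\rangle>0$. Then $\beta=w^{-1}\alpha_i$ satisfies $\langle v_0,\beta\rangle>0$, so $\beta$ is a positive root outside the span of $J$. By (R1), $\ell(s_iw)=\ell(w)+1$. Also $s_iw\in W^J$: for $s_j\in J$ we have $w\alpha_j>0$, and $s_iw\alpha_j<0$ would force $w\alpha_j=\alpha_i$ by (R2), that is, $\beta=\alpha_j$, which is in the span of $J$. Starting from the identity, a sequence of allowed moves therefore spells a reduced word of an element $u\in W^J$. If it ends at $w_0v_0$, then $u\in w_0W_J$, and $w_0^J$ is the unique element of $W^J$ in that coset, so $u=w_0^J$.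

**From words to moves.** Let $s_{i_m}\cdots s_{i_1}$ be a reduced word of $w_0^J$ and $w_t=s_{i_t}\cdots s_{i_1}$. Each $w_t$ is in $W^J$: if $\ell(w_ts_j)<\ell(w_t)$ with $s_j\in J$, then $\ell(w_0^Js_j)\le (m-t)+\ell(w_t)-1<m$, contradicting $w_0^J\in W^J$. Put $w=w_{t-1}$, $i=i_t$, $\beta=w^{-1}\alpha_i$. Since $\ell(s_iw)>\ell(w)$, $\beta>0$. If $\langle v_0,\beta\rangle=0$, the reflection $s_\beta$ fixes $v_0$, so it lies in $W_J$, and $s_iw=ws_\beta$ lies in the coset $wW_J$; two distinct elements of $W^J$ would lie in one coset, contradicting (R3). So $\langle wv_0,\alpha_i\rangle=\langle v_0,\beta\rangle>0$, and every step is allowed.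

The two constructions are inverse to each other. $\square$

From now on $W=D_n$ with $n\ge4$, and $\alpha_i=e_i-e_{i+1}$ ($1\le i\le n-1$), $\alpha_n=e_{n-1}+e_n$. Put
$$k=n-1,\qquad N_j=\tfrac{j(j+1)}2 .$$
The allowed moves are:

* $s_i$ ($i<n$) swaps coordinates $i,i+1$ if $v_i>v_{i+1}$;
* $s_n$ sends $(v_{n-1},v_n)\mapsto(-v_n,-v_{n-1})$ if $v_{n-1}+v_n>0$.

The element $w_0$ negates all coordinates when $n$ is even, and all but the last when $n$ is odd: in both cases the number of sign changes is even and every $e_i\pm e_j$ with $i<j$ becomes negative.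

Two families of posets will recur. Let $\delta_m=\{(i,j):1\le i\le j\le m\}$ with componentwise order (the shifted staircase) and $g_m=e(\delta_m)$. Let $Q_m=\{(i,j):1\le i<j\le m\}$ with $(i,j)\le(i',j')$ iff $i\ge i'$ and $j\ge j'$. Then
$$Q_m\cong\delta_{m-1}\quad\text{via}\quad (i,j)\mapsto(m+1-j,\,m-i),\tag{1}$$
since $i<j$ is the same as $m+1-j\le m-i$, and decreasing $i$ or $j$ increases a coordinate of the image. By the Schur–Thrall formula for shifted shapes, $g_m=N_m!\,a_m$ with $a_m=\prod_{i=1}^m\frac1{i!}\prod_{1\le i<j\le m}\frac{j-i}{j+i}$, so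
$$\frac{a_m}{a_{m-1}}=\frac1{m!}\prod_{i=1}^{m-1}\frac{m-i}{m+i}=\frac1{m!}\cdot\frac{(m-1)!\,m!}{(2m-1)!}=\frac{(m-1)!}{(2m-1)!}.\tag{2}$$
The first values are $g_1=1,\ g_2=1,\ g_3=2,\ g_4=12$.

Remove one end node of the fork first. The two counts still agree.

**Lemma 4.** For $J'=S\setminus\{s_n\}$, $\ \#\mathrm{Red}(w_0^{J'})=g_k=e(\Phi_{J'}^+)$.

**Proof.** The vector $(\frac12,\dots,\frac12)$ is dominant with stabilizer $W_{J'}$. Its orbit consists of the vectors $(\pm\frac12,\dots,\pm\frac12)$ with an even number of minus signs, so the last sign is determined by the first $k$. On the first $k$ signs, $s_i$ with $i<k$ performs $(+,-)\to(-,+)$ at places $i,i+1$. If the $k$-th sign is $+$, exactly one of $s_{n-1},s_n$ is an allowed move: $s_{n-1}$ if the last signs are $(+,-)$, and $s_n$ if they are $(+,+)$. Either way the $k$-th sign becomes $-$. If the $k$-th sign is $-$, neither is allowed. So the walks of Lemma 3 are exactly the walks on $\{+,-\}^k$ from all $+$ to all $-$ with the moves "push a $-$ one place left past a $+$" and "turn the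 $k$-th sign from $+$ to $-$".

Order ideals of $\delta_k$ are given by row lengths $k\ge\mu_1>\mu_2>\dots>\mu_r>0$. Match such an ideal with the sign vector whose minus signs are at places $k+1-\mu_1<k+1-\mu_2<\dots$. This is a bijection with $\{+,-\}^k$. Adding a cell that starts a new row is possible exactly when no $\mu_p$ equals $1$, and it turns the $k$-th sign to $-$. Adding a cell to row $p$ is possible exactly when $\mu_p+1\le k$ is not another part, and it pushes that minus sign left past a $+$. So walks correspond to linear extensions of $\delta_k$, and there are $g_k$ of them.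

On the other side, $\Phi_{J'}^+=\{e_i+e_j:1\le i<j\le n\}$. Adding a simple root within this set gives $e_{i-1}+e_j$, or $e_i+e_{j-1}$ if $j-1>i$. By Lemma 2 the order is that of $Q_n$, and $Q_n\cong\delta_{n-1}=\delta_k$ by (1). $\square$

## 4. $D_n$ with both end nodes of the fork removed

Now fix
$$J=S\setminus\{s_{n-1},s_n\}=\{s_1,\dots,s_{n-2}\},\qquad v_0=(1,\dots,1,0).$$
The vector $v_0$ is dominant with stabilizer $W_J$, and $w_0v_0=(-1,\dots,-1,0)$. The set $\Phi_J^+$ consists of the $e_i\pm e_n$ with $i\le k$ and the $e_i+e_j$ with $i<j\le k$, so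
$$N:=|\Phi_J^+|=2k+\tfrac{k(k-1)}2=\tfrac{k(k+3)}2=N_{k+1}-1=N_k+k .$$

**Theorem 5.**
(a) $g_{k+1}\le e(\Phi_J^+)\le g_{k+1}\,(k+1)^{6\sqrt k}$.
(b) $\#\mathrm{Red}(w_0^J)\ge g_{k+1}\cdot\dfrac{4(2k+1)}{(k+1)(k+2)}\Bigl(1+\dfrac1{2600}\Bigr)^{\lfloor k/3\rfloor}$.
Consequently $\#\mathrm{Red}(w_0^J)/e(\Phi_J^+)\to\infty$ exponentially in $n$, and $\#\mathrm{Red}(w_0^J)>e(\Phi_J^+)$ for all $n\ge10^{13}+1$. The conjecture is false.

**Theorem 6 (exponential order is sharp).** $\dfrac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\dfrac{2(2k+1)}{(k+1)(k+2)}\dbinom{2k}k$. Hence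
$$\liminf_{n\to\infty}\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\ge\frac13\log\Bigl(1+\frac1{2600}\Bigr)>0,\qquad \limsup_{n\to\infty}\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\log4 .$$

**The poset as words.** Both small examples and the proof of (a) need the order on $\Phi_J^+$. Write $x_r=e_{k+1-r}-e_n$, $y_r=e_{k+1-r}+e_n$ ($1\le r\le k$), and $(i,j)=e_i+e_j$ for $(i,j)\in Q:=Q_k$. Since $\Phi_J^+$ is an order filter, Lemma 2 says its order is generated by the additions of a simple root inside it. To $e_i-e_n$ one can add $\alpha_{i-1}$ (if $i>1$), giving $e_{i-1}-e_n$, or $\alpha_n$, giving $e_i+e_k$ if $i<k$. To $e_i+e_n$ one can add $\alpha_{i-1}$, or $\alpha_{n-1}$, giving $e_i+e_k$ if $i<k$. To $e_i+e_j$ one can add $\alpha_{i-1}$, or $\alpha_{j-1}$ if $j-1>i$. No other sum is a root. So the generating relations are $x_r<x_{r+1}$, $y_r<y_{r+1}$, $x_r<(i,k)$ and $y_r<(i,k)$ for $i=k+1-r<k$, and the order of $Q_k$ on $Q$.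

In a linear extension, replace each $x_r$ by $X$ and each $y_r$ by $Y$; nothing is lost, since the chains force the indices. Let $x(t),y(t)$ count the $X$'s and $Y$'s among the first $t$ letters. The condition for $(i,k)$ is that $x_{k+1-i}$ and $y_{k+1-i}$ precede it, and $(i,k)\le(i,j)$. So linear extensions of $\Phi_J^+$ are the same as *P-words*: words of length $N$ with $k$ letters $X$, $k$ letters $Y$ and each element of $Q$ once, such that the $Q$-letters form a linear extension of $Q$ and
$$\min(x,y)\ge k+1-i\quad\text{whenever }(i,j)\in Q\text{ occurs.}\tag{3}$$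

**The case $k=2$.** The coordinates also make sense for $n=3$, where the system has type $A_3$ and $J$ is the middle node; this is the example of Section 1. A P-word is a word in $X,X,Y,Y$ followed by $(1,2)$, so there are $6$. For the walks from $(1,1,0)$, let $\varepsilon,\varepsilon'\in\{\pm1\}$. There are four walks
$$(1,1,0)\to(1,0,\varepsilon)\to(1,-1,0)\to(-1,1,0)\to(-1,0,\varepsilon')\to(-1,-1,0)$$
and two walks
$$(1,1,0)\to(1,0,\varepsilon)\to(0,1,\varepsilon)\to(0,-1,-\varepsilon)\to(-1,0,-\varepsilon)\to(-1,-1,0),$$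
and no other branching occurs. The counts agree, $6=6$, as Proposition 1 requires.

**The case $D_4$, $k=3$.** Here $Q$ is the chain $(2,3)<(1,3)<(1,2)$. By (3) the letters $(1,3),(1,2)$ come last, and $(2,3)$ may be inserted into a word in $X^3Y^3$ at any time $t$ with $\min(x(t),y(t))\ge2$. At $t=4$ there are $\binom42\cdot2=12$ such words, at $t=5$ there are $2\binom52=20$, and at $t=6$ all $20$. So $e(\Phi_J^+)=52$.

For the walks, let $f(v)$ be the number of ways to reach $v$ from $(1,1,1,0)$, and write only signs. In parentheses are the vectors one move earlier.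

| move | vectors reached, with $f$ |
|---|---|
| 1 | $++0+$: 1; $\ ++0-$: 1 |
| 2 | $+0++$: 1 $(++0+)$; $\ +0+-$: 1 $(++0-)$; $\ ++-0$: 2 (both) |
| 3 | $0+++$ and $+0--$: 1 each $(+0++)$; $\ 0++-$ and $+0-+$: 1 each $(+0+-)$; $\ +-+0$: 2 $(++-0)$ |
| 4 | $0+--$: 2 $(0+++,\,+0--)$; $\ 0+-+$: 2 $(0++-,\,+0-+)$; $\ +-0-$: 3 $(+0--,\,+-+0)$; $\ +-0+$: 3 $(+0-+,\,+-+0)$; $\ -++0$: 2 $(+-+0)$ |
| 5 | $0-+-$: 2 $(0+--)$; $\ 0-++$: 2 $(0+-+)$; $\ -+0-$: 5 $(+-0-,\,-++0)$; $\ -+0+$: 5 $(+-0+,\,-++0)$; $\ +--0$: 6 $(+-0-,\,+-0+)$ |

If $u\to s_iu$ is allowed, so is $-s_iu\to-u$; reversing and negating shows that the number of walks from $v$ to $(-1,-1,-1,0)$ is $f(-v)$. A walk has $9$ moves; splitting it after move $4$ gives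
$$\#\mathrm{Red}(w_0^J)=2\cdot2+2\cdot2+3\cdot5+3\cdot5+2\cdot6=50<52 .$$
So in $D_4$ this $J$ satisfies the conjecture, narrowly. The violation must come from asymptotics.

## 5. Linear extensions of $\Phi_J^+$ compared with a shifted staircase

This section proves Theorem 5(a).

**Step 1: words counted by $g_{k+1}$.** The purpose is to find, among words very much like P-words, a family with a product formula. A *T-word* is a word with $k$ letters $A$, $k$ letters $B$, and each element of $Q$ once, such that the $Q$-letters form a linear extension of $Q$, the counts satisfy $a(t)\ge b(t)$ for all $t$, and $b\ge k+1-i$ whenever $(i,j)\in Q$ occurs. These are the linear extensions of the poset $T$ on chains $a_1<\dots<a_k$, $b_1<\dots<b_k$ and $Q$, with $a_r<b_r$ and $b_r<(k+1-r,j)$ for all $(k+1-r,j)\in Q$.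

Send $a_r\mapsto(k+1-r,k+2)$ and $b_r\mapsto(k+1-r,k+1)$, and $Q=Q_k$ to itself. The image is $Q_{k+2}$ without the element $(k+1,k+2)$, which is its minimum. The relations match: $Q_{k+2}$ is generated by lowering $i$ by one or $j$ by one; lowering $i$ gives the chains $a_r<a_{r+1}$, $b_r<b_{r+1}$ and relations in $Q$; lowering $j$ gives $a_r<b_r$, $b_r<(k+1-r,k)$ and relations in $Q$. A minimum does not affect the number of linear extensions. By (1), $Q_{k+2}\cong\delta_{k+1}$. So there are exactly $g_{k+1}$ T-words.

**Step 2: the lower bound.** Rename $A\to X$, $B\to Y$ in a T-word. Since $a\ge b$, $\min(x,y)=b$, so (3) holds. This is an injection into P-words, and $e(\Phi_J^+)\ge g_{k+1}$.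

**A first attempt at the upper bound.** Let $w$ be a P-word and $D(t)=x(t)-y(t)$, so $D(0)=D(N)=0$ and $D$ has steps in $\{0,\pm1\}$. An *excursion* is an interval $[t_1,t_2]$ with $D(t_1)=D(t_2)=0$ and $D\ne0$ strictly between (and with something between). Exchanging $X\leftrightarrow Y$ at positions $t_1+1,\dots,t_2$ of an excursion swaps the values $x(t),y(t)$ there, because $x(t_1)=y(t_1)$ and $x(t_2)=y(t_2)$; so $\min(x,y)$ is unchanged at all times and the result is a P-word. If we flip every negative excursion we get $x\ge y$ throughout, hence a T-word after renaming. To recover $w$ we must know which excursions were flipped. Each excursion contains at least one $X$, so there are at most $k$, and we obtain $e(\Phi_J^+)\le2^kg_{k+1}$. This is true but useless: the gain in (b) is $(1+\frac1{2600})^{\lfloor k/3\rfloor}$, far below $2^k$. The loss comes from the many shallow excursions. The remedy is to flip only the deep ones, which are few, and to absorb the shallow ones by a small head start for $X$. Put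
$$s=\lceil\sqrt k\,\rceil .$$

**Step 3: flipping deep excursions.** The purpose is to make $D\ge-(s-1)$ at small cost. In $w$, flip exactly those excursions on which $D$ is negative and reaches $-s$. The result $w'$ is a P-word with counts $\hat x,\hat y$, and $\hat x(t)-\hat y(t)\ge-(s-1)$ for all $t$. To climb back from $-s$ to $0$, a flipped excursion of $w$ contains at least $s$ letters $X$; excursions occupy disjoint sets of positions, so at most $\lfloor k/s\rfloor$ are flipped. Record them by $2\lfloor k/s\rfloor$ entries, each an endpoint in $\{0,\dots,N\}$ or a blank: at most $(N+2)^{2\lfloor k/s\rfloor}$ records. The word $w'$ and the record determine $w$, since flipping the same intervals again undoes the change.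

**Step 4: shifting.** The purpose is to turn $w'$ into a T-word. Write $s-1$ letters $A$ in front, delete the last $s-1$ letters $X$ of $w'$ (possible as $s-1<\sqrt k\le k$), and rename the remaining $X\to A$, $Y\to B$. Call the result $w''$; it has $k$ letters $A$, $k$ letters $B$ and length $N$. During the prefix, $b=0$. After the prefix and the part of $w'$ up to time $t$,
$$a=\min(k-s+1,\hat x(t))+s-1=\min(k,\hat x(t)+s-1)\ge\hat y(t)=b,$$
because $\hat y(t)\le k$ and $\hat x(t)-\hat y(t)\ge-(s-1)$. When $(i,j)\in Q$ occurs, $b=\hat y\ge\min(\hat x,\hat y)\ge k+1-i$. So $w''$ is a T-word. From $w''$ and the positions in $w'$ of the $s-1$ deleted letters we recover $w'$; there are at most $N^{s-1}$ possibilities for these positions.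

**Step 5: counting.** Since $2\lfloor k/s\rfloor\le2\sqrt k$ and $s-1\le\sqrt k$,
$$e(\Phi_J^+)\le g_{k+1}(N+2)^{2\lfloor k/s\rfloor+s-1}\le g_{k+1}(N+2)^{3\sqrt k}\le g_{k+1}(k+1)^{6\sqrt k},$$
where the last step uses $N+2=\frac{k^2+3k+4}2\le(k+1)^2$, which holds because $k^2+k-2\ge0$. This proves (a). $\square$

## 6. Reduced words from a staircase with doubled diagonal

By (a), it is enough to beat $g_{k+1}$ by an exponential factor. We now exhibit many reduced words, guided by the four walks of the first kind in the case $k=2$: a $1$ in place $k$ turns into $-1$ in two moves, through $(0,\varepsilon)$, with a free choice of $\varepsilon$, and then travels left.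

**Definition.** $\Lambda_k$ is $\delta_k$ with each diagonal cell $(r,r)$ replaced by a two-element chain $D_r<D_r'$. So $(r-1,r)<D_r<D_r'<(r,r+1)$, and the other relations are unchanged.

It has $N_k+k=N$ elements. For example $\Lambda_2$ is the chain $D_1<D_1'<(1,2)<D_2<D_2'$.

**Proposition 7.** $\#\mathrm{Red}(w_0^J)\ge2^k\,e(\Lambda_k)$.

**Proof.** By Lemma 3 it suffices to map pairs (linear extension of $\Lambda_k$, sign vector $\varepsilon\in\{\pm1\}^k$) injectively to walks from $v_0$ to $(-1,\dots,-1,0)$.

**Step 1: a vector for each order ideal.** Given $\varepsilon$ and an order ideal $I$ of $\Lambda_k$, put $\lambda_r=\#\{j>r:(r,j)\in I\}$. If $D_r'\in I$, place "token" $r$, of value $-1$, at coordinate $k-\lambda_r$. If $D_r\in I$ but $D_r'\notin I$, coordinate $k$ is $0$ and coordinate $n$ is $\varepsilon_r$; if there is no such $r$, coordinate $n$ is $0$. All other coordinates are $+1$.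

This makes sense. If $D_r\in I$ and $r\ge2$, then $(r-1,r)\in I$, and $(r,r+l)\in I$ implies $(r-1,r+l)\in I$; hence
$$\lambda_{r-1}\ge\lambda_r+1\quad\text{whenever }D_r\in I.\tag{4}$$
So tokens have distinct positions, increasing with $r$. Also $D_r\in I$ implies $D'_{r-1}\in I$, so at most one $r$ has $D_r\in I$, $D_r'\notin I$; then all tokens are earlier than $r$ and have $\lambda\ge1$ by (4), so none is at coordinate $k$. For $I=\emptyset$ the vector is $v_0$.

**Step 2: adding an element is an allowed move.** There are three kinds.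

* Adding $D_r$. Before the step, if $r\ge 2$ then $(r-1,r)\in I$, so $\lambda_{r-1}\ge1$ and by (4) all tokens have $\lambda\ge1$. So coordinates $(n-1,n)$ are $(1,0)$. They become $(0,1)$ by $s_{n-1}$ (as $1>0$) or $(0,-1)$ by $s_n$ (as $1+0>0$), according to $\varepsilon_r$.
* Adding $D_r'$. We have $(0,1)\to(-1,0)$ by $s_n$ (as $0+1>0$), or $(0,-1)\to(-1,0)$ by $s_{n-1}$ (as $0>-1$). Token $r$ appears at coordinate $k$, and $\lambda_r=0$.
* Adding $(r,r+l)$, $l\ge1$. Token $r$ is at coordinate $k-l+1$ and must go to $k-l$, by $s_{k-l}$; note $1\le k-l\le n-2$. The value at $k-l+1$ is $-1$: for $l=1$ this is coordinate $k$, which is not $0$, since $D_r'\in I$, and $D_{r+1}\notin I$ because $D_{r+1}$ lies above $(r,r+1)\notin I$. The value at $k-l$ is $+1$: if $r\ge2$, $(r-1,r+l)\in I$ gives $\lambda_{r-1}\ge l+1$, so tokens $r-1,r-2,\dots$ are left of $k-l$, while tokens after $r$ are right of $k-l+1$. The swap of $(+1,-1)$ is allowed.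

**Step 3: the end and injectivity.** When $I=\Lambda_k$, $\lambda_r=k-r$, token $r$ is at coordinate $r$, and the vector is $(-1,\dots,-1,0)$. The letters of the walk determine its vectors. A move that creates a $0$ at coordinate $k$ is the addition of $D_r$ for the next unused $r$, and $\varepsilon_r$ is then coordinate $n$; a move that turns this $0$ into $-1$ is $D_r'$; any other move shifts a $-1$, and if that $-1$ is the $r$-th from the left, the element added is the next cell $(r,r+l)$ of row $r$. So the linear extension and $\varepsilon$ are recovered. $\square$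

For $k=2$ this gives $4$ of the $6$ walks. For $k=3$, the only freedom in $\Lambda_3$ is to interleave $D_2<D_2'$ with $(1,3)$, so $e(\Lambda_3)=3$ and we get $24$ of the $50$.

## 7. Volumes, and what Cauchy–Schwarz alone gives

We must estimate $e(\Lambda_k)$ from below. The idea is to see $\Lambda_k$ as the third member of a family whose first two members are staircases. For $z\in\{0,1,2\}$ let $\Lambda^{(z)}$ be $\delta_k$ with each diagonal cell replaced by a $z$-element chain (for $z=0$, delete the diagonal). Then $\Lambda^{(1)}=\delta_k$, $\Lambda^{(2)}=\Lambda_k$, and $\Lambda^{(0)}=\{(i,j):i<j\le k\}\cong\delta_{k-1}$ via $(i,j)\mapsto(i,j-1)$. Thus $e(\Lambda^{(0)})=g_{k-1}$, $e(\Lambda^{(1)})=g_k$, and $|\Lambda^{(z)}|=N_{k-1}+zk$.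

**Recall.** The *order polytope* of a poset $P$ is the set of order-preserving maps $P\to[0,1]$. Cutting it according to the order of the coordinates gives $e(P)=|P|!\cdot\mathrm{Vol}$ (Stanley, *Two poset polytopes*).

**Integrating out the diagonal.** The purpose is to write all three volumes as moments of one random variable. Write $t_r$ for the coordinate of $(r,r+1)$, $1\le r\le k-1$, with $t_0=0$, $t_k=1$. Write $p$ for the coordinates of the cells $(r,j)$ with $j\ge r+2$, and $\mathcal O'$ for the order polytope of these cells. Put $n_r=p_{(r,r+2)}$ for $1\le r\le k-2$, and $n_0=0$, $n_{k-1}=1$.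

The neighbors of $(r,r+1)$ off the diagonal are $(r-1,r+1)$ below and $(r,r+2)$ above. So the off-diagonal constraints say: $p\in\mathcal O'$, and $t_r\in[n_{r-1},n_r]$ for each $r$, independently. In $\mathcal O'$ we have $n_{r-1}\le n_r$, from $(r-1,r+1)<(r-1,r+2)<(r,r+2)$. These constraints imply $t_{r-1}\le n_{r-1}\le t_r$. The chain that replaces $(r,r)$ ranges over increasing $z$-tuples in $[t_{r-1},t_r]$, a set of volume $(t_r-t_{r-1})^z/z!$. Put $\tau_r=n_r-n_{r-1}$ for $1\le r\le k-1$, let $d\mu(p)=\prod_{r=1}^{k-1}\tau_r\,dp$, and let $\mathbb E_p$ be the expectation over independent $t_r$ uniform on $[n_{r-1},n_r]$. Then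
$$e(\Lambda^{(z)})=\frac{(N_{k-1}+zk)!}{(z!)^k}\,I_z,\qquad I_z=\int_{\mathcal O'}\mathbb E_p[X^z]\,d\mu(p),\qquad X=\prod_{r=1}^k(t_r-t_{r-1}).\tag{5}$$
In particular
$$I_0=\frac{g_{k-1}}{N_{k-1}!}=a_{k-1},\qquad I_1=\frac{g_k}{N_k!}=a_k,\qquad 2^ke(\Lambda_k)=(N_{k-1}+2k)!\,I_2=(N_{k+1}-1)!\,I_2 .\tag{6}$$

**Check for $k=3$.** Here $p=n_1$ is one number, and $0\le t_1\le p\le t_2\le1$. Integrating over $p$ first, $I_z=\int t_1^z(t_2-t_1)^{z+1}(1-t_2)^z\,dt_1dt_2$ over $t_1\le t_2$, which is $\frac{z!\,(z+1)!\,z!}{(3z+3)!}$. So $I_0=\frac16=a_2$, $I_1=\frac1{360}=a_3$, and $9!\,I_2=24=2^3\cdot3$, in agreement with Section 6.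

**Where plain Cauchy–Schwarz stops.** The moments $I_0,I_1$ are known and we want $I_2$. The natural move is $I_1^2\le I_0I_2$. By (6) and Proposition 7,
$$\frac{\#\mathrm{Red}(w_0^J)}{g_{k+1}}\ge\frac{(N_{k+1}-1)!\,I_2}{N_{k+1}!\,a_{k+1}}=\frac1{N_{k+1}}\cdot\frac{I_2}{a_{k+1}},\tag{7}$$
and by (2)
$$\frac{a_k^2}{a_{k-1}a_{k+1}}=\frac{(k-1)!}{(2k-1)!}\cdot\frac{(2k+1)!}{k!}=2(2k+1).\tag{8}$$
With $I_2\ge a_k^2/a_{k-1}$ and $N_{k+1}=\frac{(k+1)(k+2)}2$ the bound becomes $\#\mathrm{Red}(w_0^J)\ge g_{k+1}\cdot\frac{4(2k+1)}{(k+1)(k+2)}$. The factor is below $1$ once $k^2-5k-2>0$, that is for $k\ge6$, and tends to $0$; so this does not even beat the lower bound $g_{k+1}$ for $e(\Phi_J^+)$. But it falls short only polynomially. Cauchy–Schwarz would be tight only if $X$ were almost constant, and $X$ is a product of $k$ fluctuating factors. If even for fixed $p$ a positive proportion of the $t_r$ each contribute a constant factor to $\mathbb E_p[X^2]/(\mathbb E_pX)^2$, we win exponentially.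

## 8. A variance gain from a third of the coordinates

The coordinate $t_r$ enters $X$ through $(t_r-t_{r-1})(t_{r+1}-t_r)$. The first lemma says that such a quadratic in one uniform variable has relative variance bounded below, provided at least one of the two gaps outside its interval is not longer than the interval.

**Lemma 8.** Let $a\le c<d\le b$, $\tau=d-c$, let $t$ be uniform on $[c,d]$, and let $Y=(t-a)(b-t)$. If $b-d\le\tau$ or $c-a\le\tau$, then $\mathbb E[Y^2]\ge(1+\frac1{2600})(\mathbb EY)^2$.

The proviso is natural: if both outer gaps are huge compared with $\tau$, then $Y$ is nearly constant.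

**Proof.** The substitution $t\mapsto-t$ exchanges the two hypotheses, so assume $b-d\le\tau$. Put $\sigma=(t-\frac{c+d}2)/\tau$, uniform on $[-\frac12,\frac12]$, and
$$A=\tfrac12+\tfrac{c-a}\tau\ge\tfrac12,\qquad B=\tfrac12+\tfrac{b-d}\tau\in[\tfrac12,\tfrac32].$$
Then $t-a=\tau(A+\sigma)$ and $b-t=\tau(B-\sigma)$, so $Y/\tau^2=AB+(B-A)\sigma-\sigma^2$. We have $\mathbb E\sigma=\mathbb E\sigma^3=0$, $\mathbb E\sigma^2=\frac1{12}$, $\mathbb E\sigma^4=\frac1{80}$, so $\mathrm{Var}(\sigma^2)=\frac1{80}-\frac1{144}=\frac1{180}$ and $\sigma,\sigma^2$ are uncorrelated. Hence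
$$0<\frac{\mathbb EY}{\tau^2}=AB-\frac1{12}\le AB,\qquad\frac{\mathrm{Var}(Y)}{\tau^4}=\frac{(A-B)^2}{12}+\frac1{180},$$
the positivity because $AB\ge\frac14$.

If $|A-B|\le1$, then $A\le\frac52$ and $AB\le\frac52\cdot\frac32=\frac{15}4$, so $\mathrm{Var}(Y)/(\mathbb EY)^2\ge\frac1{180}\cdot\frac{16}{225}=\frac{16}{40500}>\frac1{2600}$.

Otherwise $A-B>1$, because $B-A\le1$. Then $A=B+(A-B)\le(B+1)(A-B)\le\frac52(A-B)$, so $AB\le\frac{15}4(A-B)$ and $\mathrm{Var}(Y)/(\mathbb EY)^2\ge\frac1{12}\cdot\frac{16}{225}=\frac{16}{2700}>\frac1{2600}$.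

In both cases $\mathbb E[Y^2]=(\mathbb EY)^2+\mathrm{Var}(Y)\ge(1+\frac1{2600})(\mathbb EY)^2$. $\square$

**Proposition 9.** For all $p\in\mathcal O'$ with all $\tau_r>0$, $\ \mathbb E_p[X^2]\ge(1+\frac1{2600})^{\lfloor k/3\rfloor}(\mathbb E_pX)^2$.

**Proof.**

**Step 1: choosing coordinates.** We want many indices that satisfy the proviso and do not interact. Put $\tau_0=\tau_k=0$, and call $r\in\{1,\dots,k-1\}$ *good* if $\tau_r\ge\tau_{r+1}$ or $\tau_r\ge\tau_{r-1}$. Of two consecutive indices at least one is good: if $\tau_r\ge\tau_{r+1}$ then $r$ is, otherwise $\tau_{r+1}>\tau_r$ and $r+1$ is. For $0\le q<\lfloor k/3\rfloor$ choose a good index in $\{3q+1,3q+2\}$, a subset of $\{1,\dots,k-1\}$ because $3q+2\le3\lfloor k/3\rfloor-1$. Let $C$ be the set of chosen indices. Then $|C|=\lfloor k/3\rfloor$, and any two elements of $C$ differ by at least $2$.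

**Step 2: factoring $X$.** The $r$-th factor $t_r-t_{r-1}$ of $X$ involves only $t_{r-1}$ and $t_r$. Since elements of $C$ differ by at least $2$, the pairs of factors numbered $r,r+1$ ($r\in C$) are disjoint, and
$$X=R\prod_{r\in C}Y_r,\qquad Y_r=(t_r-t_{r-1})(t_{r+1}-t_r),$$
where $R$ and all $t_{r\pm1}$ ($r\in C$) depend only on the $t_i$ with $i\notin C$.

**Step 3: applying Lemma 8 conditionally.** Fix the $t_i$ with $i\notin C$. The $t_r$ ($r\in C$) remain independent and uniform on $[n_{r-1},n_r]$. For $r\in C$ apply Lemma 8 with $a=t_{r-1}$, $c=n_{r-1}$, $d=n_r$, $b=t_{r+1}$, $\tau=\tau_r$. Since $t_{r-1}\in[n_{r-2},n_{r-1}]$ and $t_{r+1}\in[n_r,n_{r+1}]$,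
$$0\le c-a\le\tau_{r-1},\qquad0\le b-d\le\tau_{r+1};$$
at the ends, $r=1$ gives $c-a=n_0-t_0=0=\tau_0$, and $r=k-1$ gives $b-d=t_k-n_{k-1}=0=\tau_k$. As $r$ is good, $b-d\le\tau_r$ or $c-a\le\tau_r$, so the lemma applies. By conditional independence,
$$\mathbb E_p[X^2\mid t_i,\,i\notin C]=R^2\prod_{r\in C}\mathbb E[Y_r^2\mid\cdot]\ge\Bigl(1+\frac1{2600}\Bigr)^{|C|}\bigl(\mathbb E_p[X\mid t_i,\,i\notin C]\bigr)^2 .$$

**Step 4: averaging.** Take expectations over the $t_i$, $i\notin C$, and use $\mathbb E[Z^2]\ge(\mathbb EZ)^2$ for $Z=\mathbb E_p[X\mid t_i,\,i\notin C]$. $\square$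

**Proof of Theorem 5(b).** The set of $p$ with some $\tau_r=0$ has $\mu$-measure zero. By Cauchy–Schwarz for $\mu$, whose total mass is $I_0$, and Proposition 9,
$$I_1^2=\Bigl(\int_{\mathcal O'}\mathbb E_pX\,d\mu\Bigr)^2\le I_0\int_{\mathcal O'}(\mathbb E_pX)^2\,d\mu\le I_0\Bigl(1+\frac1{2600}\Bigr)^{-\lfloor k/3\rfloor}I_2 .$$
So $I_2\ge(1+\frac1{2600})^{\lfloor k/3\rfloor}a_k^2/a_{k-1}$, and (7) and (8) give
$$\frac{\#\mathrm{Red}(w_0^J)}{g_{k+1}}\ge\Bigl(1+\frac1{2600}\Bigr)^{\lfloor k/3\rfloor}\frac{2}{(k+1)(k+2)}\cdot2(2k+1),$$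
which is (b). $\square$

## 9. From the two bounds to $n\ge10^{13}+1$

By (a) and (b),
$$\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\ge\Bigl\lfloor\frac k3\Bigr\rfloor\log\Bigl(1+\frac1{2600}\Bigr)-\log\frac{(k+1)(k+2)}{4(2k+1)}-6\sqrt k\,\log(k+1).\tag{9}$$
The first term is linear in $k$ and the others are $O(\sqrt k\log k)$, so the ratio tends to infinity exponentially.

For the explicit threshold, note $\frac{(k+1)(k+2)}{4(2k+1)}\le k+1$, $\lfloor k/3\rfloor\ge k/3-1$, and $\log(1+x)\ge\frac x{1+x}$, so $\log(1+\frac1{2600})\ge\frac1{2601}$. The right side of (9) is positive as soon as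
$$\frac{k/3-1}{2601}>6\sqrt k\,\log(k+1)+\log(k+1).$$
The left side equals $\frac k{7803}-\frac1{2601}$, which is at least $\frac k{7804}$ for $k\ge3\cdot7804=23412$. The right side is at most $7\sqrt k\log(k+1)$. So, for such $k$, $\sqrt k/\log(k+1)>7\cdot7804=54628$ suffices. The logarithmic derivative of $\sqrt x/\log(x+1)$ is $\frac1{2x}-\frac1{(x+1)\log(x+1)}$, which is positive when $\log(x+1)\ge2$; so the function increases there. At $x=10^{13}$ we have $\sqrt x>3162277$ and $\log(x+1)<29.94$, so its value exceeds $105000$. Hence $\#\mathrm{Red}(w_0^J)>e(\Phi_J^+)$ for all $k\ge10^{13}$, that is, for all $n\ge10^{13}+1$. Theorem 5 is proved, and the conjecture is false. $\square$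

## 10. The ratio is at most exponential

This section proves Theorem 6. The plan is to compare $J$ with the larger set $J'=S\setminus\{s_n\}$ of Lemma 4, where the count is exactly $g_k$. Here $W_{J'}\cong\mathfrak S_n$ permutes coordinates, and $J=J'\setminus\{s_{n-1}\}$.

**Step 1: two coordinates for an element of $W^J$.** By (R3) for $J'$, each $w\in W^J$ is uniquely $w'u$ with $w'\in W^{J'}$, $u\in W_{J'}$ and $\ell(w)=\ell(w')+\ell(u)$. Moreover $u\in(W_{J'})^J$: if $\ell(us_j)<\ell(u)$ for some $s_j\in J$, then $\ell(ws_j)\le\ell(w')+\ell(us_j)<\ell(w)$, which is impossible. A permutation in $(W_{J'})^J$ increases on $\{1,\dots,n-1\}$, so it is determined by the place to which it sends $n$. So $(W_{J'})^J=\{u_0,\dots,u_k\}$, where $u_a$ puts the $0$ of $v_0$ at coordinate $n-a$, and $\ell(u_a)=a$.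

**Step 2: two types of steps.** Consider a step $w=w'u_a\to s_iw$ with $w,s_iw\in W^J$ and $\ell(s_iw)=\ell(w)+1$. We claim that one of the following holds.

* Type 1: $s_iw'\in W^{J'}$. Then $s_iw=(s_iw')u_a$, so $\ell(s_iw')=\ell(w')+1$ by additivity of lengths: this is an upward step in $W^{J'}$ with $a$ unchanged.
* Type 2: $s_iw'=w's_j$ with $s_j\in J'$, and $s_ju_a=u_{a+1}$; moreover $s_i$ is determined by $(w',a)$.

If $s_iw'\notin W^{J'}$, then by (R3) some $s_j\in J'$ has $s_iw'\alpha_j<0$, while $w'\alpha_j>0$. By (R2), $w'\alpha_j=\alpha_i$, so $w's_jw'^{-1}=s_i$, that is, $s_iw'=w's_j$. Then $s_iw=w'(s_ju_a)$ with $s_ju_a\in W_{J'}$. As in Step 1, $s_ju_a\in(W_{J'})^J$, and additivity of lengths gives $\ell(s_ju_a)=a+1$. So $s_ju_a=u_{a+1}$. Hence $s_j=u_{a+1}u_a^{-1}$ is determined by $a$, and $s_i=w's_jw'^{-1}$ by $(w',a)$.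

**Step 3: encoding a reduced word.** Read a reduced word of $w_0^J$ from right to left. By the proof of Lemma 3, all partial products lie in $W^J$, so each letter is a step of type 1 or 2. At the end write $w_0^J=w'u$. The factorization $w_0=w_0^Jw_{0,J}$ gives $w_0=w'(uw_{0,J})$ with $uw_{0,J}\in W_{J'}$, and also $w_0=w_0^{J'}w_{0,J'}$; by uniqueness in (R3), $w'=w_0^{J'}$. Since $\ell(w_0^{J'})=|\Phi_{J'}^+|=\frac{n(n-1)}2=N_k$ and $N=N_k+k$, we get $\ell(u)=k$, so $u=u_k$. Thus exactly $k$ of the $N$ steps are of type 2, and the letters of the type 1 steps form a reduced word of $w_0^{J'}$. Conversely, the set of type 2 steps and this reduced word determine the whole word: proceed step by step, keeping track of $(w',a)$; at a type 1 step the next letter is read from the reduced word, and at a type 2 step it is determined by $(w',a)$. With Lemma 4,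
$$\#\mathrm{Red}(w_0^J)\le\binom Nk\,\#\mathrm{Red}(w_0^{J'})=\binom Nk\,g_k .$$

**Step 4: the bound.** Use $e(\Phi_J^+)\ge g_{k+1}$ from Theorem 5(a), $N=N_{k+1}-1$, $N-k=N_k$, and (2):
$$\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\frac{(N_{k+1}-1)!}{k!\,N_k!}\cdot\frac{N_k!\,a_k}{N_{k+1}!\,a_{k+1}}=\frac1{k!\,N_{k+1}}\cdot\frac{(2k+1)!}{k!}=\frac{2(2k+1)}{(k+1)(k+2)}\binom{2k}k .$$

**Step 5: the limits.** Since $\binom{2k}k\le4^k$ and $n=k+1$, the last bound gives $\limsup\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\le\log4$. Dividing (9) by $n$ and letting $n\to\infty$ gives $\liminf\frac1n\log\frac{\#\mathrm{Red}(w_0^J)}{e(\Phi_J^+)}\ge\frac13\log(1+\frac1{2600})>0$. $\square$
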